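\title{Movable compacta, noncompact polyhedra, and products in the shape category}

\begin{abstract}
We show that the Cartesian product of a movable compactum $X$ and a polyhedron $P$ need not be a product in the shape category. For the wedge $P$ of a sequence of circles this happens for a pointed movable $2$-dimensional Peano continuum $X$ and for a $1$-dimensional movable compactum $X$. We characterize the polyhedra $P$ for which $X\times P$ is a product for all movable compacta $X$; for these $P$ it is a product for all compacta $X$. For a compactum and a polyhedron the existence part of the universal property always holds, so only uniqueness can fail.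
\end{abstract}

\section{Introduction}\label{sec:intro}

Shape theory looks at a space through its maps into polyhedra. The shape category $\mathbf{Sh}(\mathbf{Top})$ has all topological spaces as objects, and it receives the shape functor $S:\mathbf{H}(\mathbf{Top})\to\mathbf{Sh}(\mathbf{Top})$ from the homotopy category; the definitions are recalled in Section~\ref{sec:prelim}. In the homotopy category the Cartesian product $X\times Y$ is a product, because a homotopy into $X\times Y$ is a pair of homotopies. A shape morphism into $X\times Y$, however, is recorded by means of the maps \emph{out of} $X\times Y$, and these are not governed by the maps out of the two factors.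

\begin{definition}\label{def:product}
Let $\pi_X:X\times Y\to X$ and $\pi_Y:X\times Y\to Y$ be the projections. We say that $X\times Y$ \emph{is a product in} $\mathbf{Sh}(\mathbf{Top})$ if for every space $Z$ and all shape morphisms $F:Z\to X$ and $G:Z\to Y$ there is a unique shape morphism $H:Z\to X\times Y$ with $S[\pi_X]H=F$ and $S[\pi_Y]H=G$.
\end{definition}

Throughout, a \emph{compactum} is a compact metric space, and a \emph{polyhedron} is the space $|K|$ of a simplicial complex $K$, possibly infinite, with the weak (CW) topology. The following results are known.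
\begin{itemize}
\item[(i)] If $X$ and $Y$ are polyhedra, then $X\times Y$ is a product in $\mathbf{Sh}(\mathbf{Top})$.
\item[(ii)] (Keesling) The Cartesian product of two compact Hausdorff spaces is a product in $\mathbf{Sh}(\mathbf{Top})$, but there is a separable metric space $X$ such that $X\times X$ is not.
\item[(iii)] (Marde\v{s}i\'c) For arbitrary spaces $X$ and $Y$, the space $X\times Y$ is a product in $\mathbf{Sh}(\mathbf{Top})$ provided $X\times P$ is a product for all polyhedra $P$.
\item[(iv)] (Dydak--Marde\v{s}i\'c) If $X$ is the dyadic solenoid and $P=P_1\vee P_2\vee\cdots$ is the wedge of a sequence of $1$-spheres, then $X\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$.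
\end{itemize}
By (iii) the case of a polyhedral second factor controls all others, and by (ii) only noncompact polyhedra matter when $X$ is compact. Write a compactum as the limit $X=\lim X_n$ of an inverse sequence of finite complexes. Roughly, $X$ is \emph{movable} if the bonding maps can be lifted, up to homotopy, to arbitrarily fine levels $X_k$; see (S3) in Section~\ref{sec:prelim}. Compact polyhedra are movable and cause no trouble by (i); the solenoid in (iv) is not movable. This leads to the following problem, posed in~\cite{Problem}.

\medskip
\noindent\textbf{Problem.} \emph{Is $X\times P$ a product in $\mathbf{Sh}(\mathbf{Top})$ for every movable compactum $X$ and every polyhedron $P$?}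
\medskip

One would guess that it is. Two shape morphisms into $X\times P$ with the same projections agree at every level $X_n$ by some homotopy, and movability seems to be the tool for lifting such a homotopy to finer levels. But a lifted homotopy need not have the ends that one wants, and the answer is negative.

\begin{theorem}\label{thm:A}
Let $P=P_1\vee P_2\vee\cdots$ be the wedge of a sequence of $1$-spheres. There are a movable, and even pointed movable, $2$-dimensional Peano continuum $X^{(1)}$ and a $1$-dimensional movable compactum $X^{(0)}$ such that $X^{(1)}\times P$ and $X^{(0)}\times P$ are not products in $\mathbf{Sh}(\mathbf{Top})$.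
\end{theorem}

The second result describes the polyhedra for which the answer is positive. Let $P_0$ be a connected polyhedron with a fixed triangulation. A \emph{filtration} of $P_0$ is a sequence $L_1\subset L_2\subset\cdots$ of subcomplexes, possibly empty, with union $P_0$. For a subcomplex $L$ let $P_0\cup_LP_0$ be the union of two copies of $P_0$ glued along $L$, and let $\iota_0,\iota_1:P_0\to P_0\cup_LP_0$ be the two inclusions.

\begin{definition}\label{def:determining}
A subcomplex $L$ of $P_0$ is \emph{determining} if $\iota_0\simeq\iota_1:P_0\to P_0\cup_LP_0$.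
\end{definition}

Two maps $u_0,u_1$ from $P_0$ to a space $R$ that agree on $L$ are the same thing as one map $w:P_0\cup_LP_0\to R$, with $u_0=w\iota_0$ and $u_1=w\iota_1$. So $L$ is determining exactly when any two maps on $P_0$ that agree on $L$ are homotopic. For instance, $P_0$ itself is determining. In the wedge of circles, $P_1\vee\dots\vee P_j$ is not: the identity and the map that collapses $P_{j+1}$ to the vertex agree on it and differ on $H_1$.

\begin{theorem}\label{thm:B}
For a polyhedron $P=|K|$ the following are equivalent.
\begin{itemize}
\item[(1)] $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every compactum $X$.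
\item[(2)] $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every movable compactum $X$.
\item[(3)] $X^{(0)}\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$.
\item[(4)] For every component $P_0$ of $P$ and every filtration $L_1\subset L_2\subset\cdots$ of $P_0$ by subcomplexes of $K$, some $L_j$ is determining.
\end{itemize}
Moreover, for every compactum $X$ and every polyhedron $P$ the existence part of the universal property in Definition~\ref{def:product} holds.
\end{theorem}

Condition (1) does not mention the triangulation, so the truth of (4) does not depend on it. Section~\ref{sec:finite} compares (4) with finiteness conditions: it holds if each component of $P$ is dominated by a finite complex, and it fails if some component has infinitely generated homology.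

Both theorems rest on one mechanism. Two maps $f,f':\Sigma\to X=\lim X_n$ have the same shape as soon as they are homotopic at each level $X_n$; the homotopies at different levels need not be compatible. Then $f\times1$ and $f'\times1$ from $\Sigma\times P$ to $X\times P$ have the same projections in shape. A map from $X\times P$ to a polyhedron, however, may see a coarse level of $X$ over one part of $P$ and finer and finer levels farther out, and when $P$ is connected a single homotopy has to serve all these levels. In our examples $X$ is a mapping torus, the homotopy at level $n$ winds $k$ times around the base circle with $3k\equiv-1\pmod{2^n}$, and no integer $k$ does this for all $n$. The one way out is for the homotopy to carry the points of $P$ through a region over which only coarse levels are seen. A determining subcomplex is such a region, and Theorem~\ref{thm:B} says that this way out always suffices.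

The spaces $X^{(m)}$ are built in Section~\ref{sec:spaces}. Section~\ref{sec:hand} treats $X^{(0)}$ and the wedge of circles by hand, and Section~\ref{sec:obstruction} gives the general obstruction and proves Theorem~\ref{thm:A}. Sections~\ref{sec:expansion}--\ref{sec:uniqueness} prove Theorem~\ref{thm:B}; the proof of Theorem~\ref{thm:A} does not depend on them.

\section{Shape morphisms, polyhedra and mapping tori}\label{sec:prelim}

\subsection{Shape morphisms}

A space has \emph{CW type} if it is homotopy equivalent to a CW complex, equivalently to a polyhedron. We write $[Z,R]$ for the set of homotopy classes of maps $Z\to R$, and $I=[0,1]$. A shape morphism $F:Z\to W$ can be described as a rule that assigns to every space $R$ of CW type and every class $[h]\in[W,R]$ a class $F^*[h]\in[Z,R]$, in such a way that $F^*[wh]=[w]\,F^*[h]$ for all maps $w:R\to R'$ between spaces of CW type. Composition is given by $(F'F)^*=F^*F'^*$, and a map $f:Z\to W$ induces the shape morphism $S[f]$ with $S[f]^*[h]=[hf]$. We write $\mathbf{Sh}(Z,W)$ for the set of shape morphisms.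

Let $(W_\lambda,q_{\lambda\lambda'})$ be an inverse system over a directed set, and let $q_\lambda:W\to W_\lambda$ be maps with $q_{\lambda\lambda'}q_{\lambda'}\simeq q_\lambda$. The family $(q_\lambda)$ is an \emph{$\mathrm{HPol}$-expansion} of $W$ if all $W_\lambda$ have CW type and, for every polyhedron $R$,
\begin{itemize}
\item[(E1)] every map $W\to R$ is homotopic to $uq_\lambda$ for some $\lambda$ and some $u:W_\lambda\to R$;
\item[(E2)] if $u,v:W_\lambda\to R$ satisfy $uq_\lambda\simeq vq_\lambda$, then $uq_{\lambda\lambda'}\simeq vq_{\lambda\lambda'}$ for some $\lambda'\ge\lambda$.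
\end{itemize}
We use shape theory only through the following facts from \cite[Ch.~I and~II]{MS}.
\begin{itemize}
\item[(S1)] If $R$ has CW type, then $S:[Z,R]\to\mathbf{Sh}(Z,R)$ is bijective for every space $Z$.
\item[(S2)] If $(q_\lambda:W\to W_\lambda)$ is an $\mathrm{HPol}$-expansion, then $F\mapsto(S[q_\lambda]F)_\lambda$ is a bijection $\mathbf{Sh}(Z,W)\to\lim_\lambda[Z,W_\lambda]$ for every space $Z$; here (S1) identifies $\mathbf{Sh}(Z,W_\lambda)$ with $[Z,W_\lambda]$.
\item[(S3)] If $X=\lim(X_n,p_{nk})$ is the limit of an inverse sequence of finite CW complexes, then the projections $p_n:X\to X_n$ form an $\mathrm{HPol}$-expansion. The compactum $X$ is movable if and only if for every $n$ there is $n'\ge n$ such that for every $k\ge n$ there is a map $r:X_{n'}\to X_k$ with $p_{nk}r\simeq p_{nn'}$. Pointed movability is characterized in the same way, with pointed maps and pointed homotopies.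
\end{itemize}
In the description above, (S1) is the Yoneda lemma, and (S2) holds because (E1) and (E2) say that $[W,R]$ is the direct limit of the sets $[W_\lambda,R]$.

\begin{example}[the solenoid]\label{ex:solenoid}
The dyadic solenoid is the limit of circles $X_n$ with bonding maps $p_{n,n+1}$ of degree $2$. A map $r$ as in (S3) would satisfy $2^{k-n}\deg r=2^{n'-n}$, which is impossible for $k>n'$. So the solenoid is not movable.
\end{example}

\begin{example}[finite and infinite $P$]\label{ex:finiteP}
Let $X=\lim X_n$ be as in (S3). If $P$ is a finite polyhedron, then $X\times P=\lim(X_n\times P)$, and (S1)--(S3) give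
\[
\mathbf{Sh}(Z,X\times P)=\lim[Z,X_n\times P]=\lim[Z,X_n]\times[Z,P]=\mathbf{Sh}(Z,X)\times\mathbf{Sh}(Z,P),
\]
so $X\times P$ is a product. For infinite $P$ the spaces $X_n\times P$ need not form an expansion. Take $X_n=\{0,1\}^n$, let $X$ be the Cantor set $\lim X_n$, and let $P=\{1,2,\dots\}$ be discrete. The map $X\times P\to\{0,1\}$, $(x,i)\mapsto x_i$, factors through no $X_n\times P$, so (E1) fails. The level at which one approximates $X$ has to depend on the point of $P$.
\end{example}

\subsection{Polyhedra and CW complexes}

For $t\in P=|K|$ the \emph{carrier} $\operatorname{car}t\in K$ is the simplex whose interior contains $t$. We write $\tau\le\sigma$ if $\tau$ is a face of $\sigma$, and we identify a simplex with the closed subset of $P$ that it spans. The components of $P$ are open and closed subcomplexes. We say that a space has the weak topology with respect to a family of maps into it if a function on the space is continuous as soon as its composites with these maps are continuous. Homology is taken with integer coefficients. The following facts are standard.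
\begin{itemize}
\item[(C1)] The product of a quotient map with the identity of a locally compact Hausdorff space is a quotient map. Hence for compact Hausdorff $W$ the space $W\times P$ has the weak topology with respect to the sets $W\times\sigma$, $\sigma\in K$, and the product of a finite CW complex with a CW complex is a CW complex.
\item[(C2)] A compact subset of a polyhedron lies in a finite subcomplex. Finite polyhedra are absolute neighborhood retracts. Hence a map from a closed subset of a compact metrizable space into a polyhedron extends to a neighborhood of that subset.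
\item[(C3)] If $(A,A_0)$ is a CW pair and $\phi:A_0\to B$ is a cellular map into a CW complex, then the adjunction space $B\cup_\phi A$ is a CW complex that contains $B$ as a subcomplex, its other cells are those of $A\setminus A_0$, and $H_*(A,A_0)\to H_*(B\cup_\phi A,B)$ is an isomorphism. The union of a sequence of CW complexes, each a subcomplex of the next, is a CW complex in the weak topology.
\item[(C4)] If $A_0\subset A$ is a closed cofibration and $\phi:A_0\to B$ is a map, then $B\subset B\cup_\phi A$ is a closed cofibration, and the collapse of the double mapping cylinder of $B\leftarrow A_0\to A$ onto $B\cup_\phi A$ is a homotopy equivalence. The union of a sequence of closed cofibrations, in the weak topology, is homotopy equivalent to its mapping telescope. If the spaces involved have CW type, the cylinder and the telescope can be rebuilt up to homotopy equivalence from CW complexes and cellular maps, so both constructions preserve CW type.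
\end{itemize}

\begin{lemma}\label{lem:dethom}
If $L$ is a determining subcomplex of $P_0$, then $H_n(L)\to H_n(P_0)$ is onto for all $n$.
\end{lemma}

\begin{proof}
By (C3), $\iota_0$ induces an isomorphism $H_n(P_0,L)\cong H_n(P_0\cup_LP_0,\iota_1P_0)$. Under it, the composite
\[
H_n(P_0)\xrightarrow{(\iota_0)_*}H_n(P_0\cup_LP_0)\to H_n(P_0\cup_LP_0,\iota_1P_0)
\]
is the canonical map $j_*:H_n(P_0)\to H_n(P_0,L)$. With $(\iota_1)_*$ in place of $(\iota_0)_*$ the composite is zero. Since $(\iota_0)_*=(\iota_1)_*$, we get $j_*=0$, and the exact sequence of the pair $(P_0,L)$ gives the claim.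
\end{proof}

\subsection{Mapping tori}

Let $T$ be a homeomorphism of a space $M$. The group $\mathbb Z$ acts on $\mathbb R\times M$ by $k\cdot(r,y)=(r+k,T^ky)$. The orbit space $M_T$ is the \emph{mapping torus} of $T$. Let $\omega:\mathbb R\times M\to M_T$ be the orbit map and write $[r,y]=\omega(r,y)$. Every point of $M_T$ has a unique form $[r,y]$ with $r\in[0,1)$. A map $M\to M'$ that commutes with the given homeomorphisms induces a map of mapping tori. Part (c) of the next lemma is the source both of the homotopies that we construct and of the obstruction.

\begin{lemma}\label{lem:torus}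
\begin{itemize}
\item[(a)] The map $\omega$ is an open map and a covering, and $\mathbb Z$ acts transitively on its fibers. If $J$ is an open interval of length at most $1$, then $\omega$ maps $J\times M$ homeomorphically onto an open set.
\item[(b)] If $M$ is a CW complex and $T$ and $T^{-1}$ are cellular, then $M_T$ is a CW complex, finite if $M$ is finite.
\item[(c)] Let $\gamma,\gamma':Z\to M$ be maps. If $\gamma\simeq T^k\gamma'$ for some $k\in\mathbb Z$, then the maps $[0,\gamma],[0,\gamma']:Z\to M_T$ are homotopic. If $Z$ is connected, the converse holds.
\end{itemize}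
\end{lemma}

\begin{proof}
(a) Orbit maps of actions by homeomorphisms are open. The translates $k\cdot(J\times M)$ are disjoint open sets with union $\omega^{-1}\omega(J\times M)$, and $\omega$ is injective, open and continuous on each.

(b) The closed sets $[k,k+1]\times M$ form a locally finite cover of $\mathbb R\times M$ and are translates of $I\times M$. So a subset of $M_T$ is closed if its preimage in $I\times M$ is closed, and $I\times M\to M_T$ is a quotient map. It identifies $(1,y)$ with $(0,T^{-1}y)$ and nothing else. Thus $M_T$ arises from $M$ by attaching $I\times M$ along the cellular map $\{0,1\}\times M\to M$ given by $(0,y)\mapsto y$, $(1,y)\mapsto T^{-1}y$, and (C3) applies.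

(c) If $\gamma\simeq T^k\gamma'$, then $[0,\gamma]\simeq[0,T^k\gamma']$, and $s\mapsto[sk,T^k\gamma']$, $0\le s\le1$, is a homotopy from $[0,T^k\gamma']$ to $[k,T^k\gamma']=[0,\gamma']$. Conversely, lift a homotopy from $[0,\gamma]$ to $[0,\gamma']$ to $\mathbb R\times M$, starting at $(0,\gamma)$. It ends at a lift of $[0,\gamma']$. At one point of $Z$ this lift agrees with $k\cdot(0,\gamma')=(k,T^k\gamma')$ for some $k$, by (a), and two lifts that agree at one point of a connected space are equal. So $(0,\gamma)\simeq(k,T^k\gamma')$; project to $M$.
\end{proof}

\section{The compacta $X^{(m)}$}\label{sec:spaces}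

Let $A_i=\mathbb Z/2^i$ for $i\ge1$, with the shift $a\mapsto a+1$. The mapping torus of the shift on $A_i$ is the circle $\mathbb R/2^i\mathbb Z$, by $[r,a]\mapsto r-a$, and the reductions $A_{i+1}\to A_i$ induce double coverings. So the dyadic solenoid is the limit of these mapping tori, and it carries the arithmetic that we want: for $c,c'\in\lim A_i$ the points $[0,c_i]$ and $[0,c_i']$ at level $i$ are joined exactly by the paths whose projection to $\mathbb R/\mathbb Z$ winds $k\equiv c_i-c_i'\pmod{2^i}$ times. The double coverings prevent movability. To keep the arithmetic and gain movability we make two changes. We replace the limit of the $A_i$ by a product, so that the levels become independent coordinates, and we add to each coordinate a point $*$ fixed by the shift. Forgetting the last coordinate then has a section, which inserts the value $*$. To obtain connected examples we also replace points by spheres.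

\subsection{Definition and first properties}

Fix $m\ge0$ and a base point $*\in S^m$. Let $B_i=\bigvee_{a\in A_i}S^m_a$ be a wedge of $2^i$ copies of $(S^m,*)$, and for $z\in S^m$ let $z_a$ be its copy in $S^m_a$. If $m=0$, write $S^0=\{*,o\}$; then $B_i$ is the discrete space $A_i\sqcup\{*\}$, with $a=o_a$. Let $T_i:B_i\to B_i$ be given by $z_a\mapsto z_{a+1}$; it fixes $*$. Put $B=\prod_{i\ge1}B_i$ and $B^n=\prod_{i\le n}B_i$, where $B^0$ is a point, and let $T$ denote the coordinatewise homeomorphism $(T_i)$ on each of these products. Define $T$-invariant subspaces $\Phi\subset B$ and $\Phi_n\subset B^n$ as follows.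
\begin{itemize}
\item If $m=0$, then $\Phi=B$ and $\Phi_n=B^n$.
\item If $m\ge1$, then $\Phi$ and $\Phi_n$ consist of the points with at most one coordinate different from $*$.
\end{itemize}
For $m\ge1$ the restriction keeps the dimension finite: $\Phi_n=B_1\vee\dots\vee B_n$ is a finite wedge of $m$-spheres, and $\Phi$ is the union of the subspaces $B_i$, where $B_i$ is identified with the set of points whose coordinates other than the $i$th equal $*$. In both cases $\Phi$ is closed in $B$, a point of $B$ lies in $\Phi$ if and only if all its truncations lie in the $\Phi_n$, and so $\Phi=\lim\Phi_n$ is a compactum. The projections $p_n:\Phi\to\Phi_n$ and $p_{nk}:\Phi_k\to\Phi_n$ ($n\le k$) commute with $T$. Each $\Phi_n$ is a finite CW complex (a finite set if $m=0$; one vertex and finitely many $m$-cells if $m\ge1$), $T$ permutes its cells, and the maps $p_{nk}$ are cellular. Put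
\[
X=X^{(m)}=\Phi_T,\qquad X_n=(\Phi_n)_T,\qquad X_0=\mathbb R/\mathbb Z,
\]
and write $p_n:X\to X_n$ and $p_{nk}:X_k\to X_n$ also for the induced maps.

\begin{proposition}\label{prop:X}
For every $m\ge0$ the space $X^{(m)}$ is a compactum, it is the limit of the inverse sequence of finite CW complexes $X_n$, and it is movable and pointed movable. The space $X^{(0)}$ is $1$-dimensional, and $X^{(1)}$ is a $2$-dimensional Peano continuum.
\end{proposition}

\begin{proof}
The $X_n$ are finite CW complexes by Lemma~\ref{lem:torus}(b). The space $X$ is compact, as the image of $I\times\Phi$. The maps $p_n$ define a continuous map from $X$ to the compact metrizable space $\lim X_n$. In the forms $[r,b]$ with $r\in[0,1)$ all projections preserve $r$, so this map is the bijection $[0,1)\times\Phi\to[0,1)\times\lim\Phi_n$ on underlying sets. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism.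

The map $\Phi_n\to\Phi_{n+1}$, $b\mapsto(b,*)$, commutes with $T$ because $T_{n+1}$ fixes $*$. It induces $j_n:X_n\to X_{n+1}$ with $p_{n,n+1}j_n=\mathrm{id}$. In (S3) take $n'=n$ and $r=j_{k-1}\cdots j_n$; then $p_{nk}r=\mathrm{id}$. The maps $j_n$ preserve the base points $[0,(*,\dots,*)]$, so $X$ is pointed movable as well.

By Lemma~\ref{lem:torus}(a), $X$ is the union of the two closed sets $\omega([0,\frac12]\times\Phi)$ and $\omega([\frac12,1]\times\Phi)$, each homeomorphic to $I\times\Phi$. By the sum theorem for covering dimension, $\dim X=\dim(I\times\Phi)\le1+\dim\Phi$. If $m=0$, then $\Phi$ is a product of finite discrete spaces, so $\dim\Phi=0$; since $I\times\Phi$ contains an arc, $\dim X^{(0)}=1$. If $m=1$, then $\Phi$ is a countable union of circles through the base point, so it is connected and, by the countable sum theorem, $1$-dimensional; since $I\times\Phi$ contains a square, $\dim X^{(1)}=2$. The space $X^{(1)}$ is connected, as the image of $\mathbb R\times\Phi$. It is locally homeomorphic to $J\times\Phi$ with $J$ an interval, so it remains to see that $\Phi$ is locally connected. The set $\{b\in\Phi:b_i\in S^1_a\setminus\{*\}\}$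 is an open arc, open in $\Phi$, and these arcs cover $\Phi$ except for the base point. The base point has the basic neighborhoods $\{b\in\Phi:b_i\in V_i\text{ for }i\le n\}=V_1\cup\dots\cup V_n\cup\bigcup_{i>n}B_i$ with $V_i$ a connected neighborhood of $*$ in $B_i$, and these are connected.
\end{proof}

For $m=1$ the compactum $\Phi$ is the one-point compactification of a sum of countably many open arcs, that is, the Hawaiian earring, and $T$ permutes its circles in cycles of lengths $2,4,8,\dots$.

\subsection{Two maps with the same shape}

For $m=0$ the two maps will be two points of $X$. For $m\ge1$ the space $X$ is path connected, so points cannot be told apart, and we use maps from $S^m$. A point of $\Phi$ can then have only one coordinate different from $*$, so the map has to visit the coordinates one at a time.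

Let $\Sigma$ be a one-point space if $m=0$, and $\Sigma=S^m$ if $m\ge1$. In both cases $\Sigma$ is a connected finite complex. Choose maps $u_i:\Sigma\to S^m$, $i\ge1$, as follows. If $m=0$, then $u_i$ sends the point to $o$. If $m\ge1$, choose disjoint closed round balls $D_1,D_2,\dots$ in $S^m\setminus\{*\}$, and let $u_i$ be a map of degree $1$ that sends $S^m\setminus\operatorname{int}D_i$ to $*$, obtained by collapsing this set to a point. For $d=(d_i)\in\prod_iA_i$ define
\[
\gamma^d:\Sigma\to\Phi,\quad\gamma^d(z)=\big(u_i(z)_{d_i}\big)_{i\ge1},\qquad f^d=[0,\gamma^d]:\Sigma\to X .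
\]
The map $\gamma^d$ is continuous in each coordinate, and for $m\ge1$ its values lie in $\Phi$ because the $D_i$ are disjoint. For $m=0$ it is the point $(d_i)_i$. Note that $T^k\gamma^d=\gamma^{d+k}$, where $d+k=(d_i+k)_i$.

From now on $c=(0)_i$, and $c'=(c'_i)_i$ with $c'_i$ the inverse of $3$ in $\mathbb Z/2^i$. Both sequences are compatible with the reductions $A_{i+1}\to A_i$.

\begin{lemma}\label{lem:cc}
\begin{itemize}
\item[(a)] For every $k\in\mathbb Z$ there is $i$ with $c_i\ne c'_i+k$.
\item[(b)] $S[f^c]=S[f^{c'}]$.
\end{itemize}
\end{lemma}

\begin{proof}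
Multiplying by $3$ shows that $c_i=c'_i+k$ if and only if $3k+1\equiv0\pmod{2^i}$. If this held for all $i$, then $3k=-1$, which is impossible; this proves (a). Given $n$, take $k=(4^n-1)/3$. Then $3k+1=4^n$, so $c_i=c_i'+k$ for all $i\le n$, that is, $p_n\gamma^c=T^kp_n\gamma^{c'}$. By Lemma~\ref{lem:torus}(c), $p_nf^c\simeq p_nf^{c'}$ in $X_n$. By (S3) and (S2) this gives (b).
\end{proof}

The winding number $k=1$ serves the levels $n\le2$, the number $k=5$ the levels $n\le4$, the number $k=21$ the levels $n\le6$, and each of them fails at the next level. The section $j_n$ lifts the homotopy $p_nf^c\simeq p_nf^{c'}$ to $X_{n+1}$, but the ends of the lifted homotopy have last coordinate $*$; they are not $p_{n+1}f^c$ and $p_{n+1}f^{c'}$. This is why movability does not help.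

Let $P$ be a polyhedron and $P_0$ a component of $P$. For $d\in\{c,c'\}$ put
\[
H^d:\Sigma\times P_0\to X\times P,\qquad H^d(z,t)=(f^d(z),t).
\]

\begin{lemma}\label{lem:test}
Suppose that $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$. Then $qH^c\simeq qH^{c'}$ for every map $q:X\times P_0\to Y$ into a space $Y$ of CW type.
\end{lemma}

\begin{proof}
We have $\pi_PH^c=\pi_PH^{c'}$, and $S[\pi_X]S[H^c]=S[\pi_X]S[H^{c'}]$ by Lemma~\ref{lem:cc}(b), because $\pi_XH^d$ is $f^d$ preceded by the projection onto $\Sigma$. Uniqueness in Definition~\ref{def:product} gives $S[H^c]=S[H^{c'}]$. Since $X\times P_0$ is open and closed in $X\times P$, we can extend $q$ to $q^+:X\times P\to Y\sqcup\{\mathrm{pt}\}$ by sending the rest to an isolated point. Then $S[q^+H^c]=S[q^+H^{c'}]$, so $q^+H^c\simeq q^+H^{c'}$ by (S1), and a homotopy that starts in $Y$ stays in $Y$.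
\end{proof}

\section{The wedge of circles, by hand}\label{sec:hand}

The obstruction is fully visible for $m=0$ and the wedge of circles. The circles $P_i$ meet only in the vertex, so a map on $X\times P$ can read the coordinate $b_i$ over $P_i$ and no coordinate over the vertex.

\begin{proposition}\label{prop:hand}
Let $X=X^{(0)}$ and $P=P_1\vee P_2\vee\cdots$, a wedge of circles. Then $X\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$.
\end{proposition}

\begin{proof}
Let $M=\bigvee_{i\ge1}\bigvee_{\beta\in B_i}P_{i,\beta}$ be the wedge, in the weak topology, of one copy $P_{i,\beta}$ of $P_i$ for each element $\beta$ of the finite set $B_i=A_i\sqcup\{*\}$. For $t\in P_i$ let $t_\beta$ be its copy in $P_{i,\beta}$. The formula $T(t_\beta)=t_{T_i\beta}$ defines a homeomorphism that permutes the cells of the graph $M$, so $Y=M_T$ is a CW complex by Lemma~\ref{lem:torus}(b). Define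
\[
q:X\times P\to Y,\qquad q([r,b],t)=[r,t_{b_i}]\quad\text{for }t\in P_i .
\]
This is well defined: all copies of the vertex of $P$ are the vertex of $M$, and $[r+k,t_{T_i^kb_i}]=[r,t_{b_i}]$. On $X\times P_i$ it is continuous because $\omega\times1:\mathbb R\times\Phi\times P_i\to X\times P_i$ is an open surjection and $b_i$ is locally constant on $\Phi$. By (C1), $q$ is continuous.

Here $\Sigma\times P=P$, and $qH^d=[0,\eta^d]$, where $\eta^d:P\to M$ sends $t\in P_i$ to $t_{d_i}$. Suppose that $X\times P$ is a product. By Lemmas~\ref{lem:test} and~\ref{lem:torus}(c) there is $k\in\mathbb Z$ with $\eta^c\simeq T^k\eta^{c'}$. The group $H_1(M)$ is free abelian on the classes $[P_{i,\beta}]$, and the two maps send $[P_i]$ to $[P_{i,c_i}]$ and to $[P_{i,c'_i+k}]$. Hence $c_i=c'_i+k$ for all $i$, contrary to Lemma~\ref{lem:cc}(a).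
\end{proof}

\begin{remark}\label{rem:hand}
Connectedness of $P$ provides one integer $k$ for all $i$. On the disjoint union of the circles $P_i$ the integer may depend on $i$, there is no contradiction, and indeed $X\times\bigsqcup_iP_i$ is a product for every compactum $X$ by Corollary~\ref{cor:dominated}. The points $*$ play no role in the proof; they serve only to make $X^{(0)}$ movable.
\end{remark}

\section{The obstruction for a filtered polyhedron}\label{sec:obstruction}

In a general polyhedron the simplices share faces, and what a map sees over a face must be computable from what it sees over the simplex. So we let it read an initial segment $b_1,\dots,b_{\mu(\sigma)}$ of the coordinates over $\sigma$, with $\mu$ increasing along the face relation. Such a function $\mu$ is the same thing as a filtration.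

\begin{theorem}\label{thm:obstruction}
Let $P=|K|$ be a polyhedron, $P_0$ a component of $P$, and $L_1\subset L_2\subset\cdots$ a filtration of $P_0$.
\begin{itemize}
\item[(a)] If no $L_i$ is determining, then $X^{(0)}\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$.
\item[(b)] If for every $i$ there is $n$ such that $H_n(L_i)\to H_n(P_0)$ is not onto, then for every $m\ge1$ the space $X^{(m)}\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$.
\end{itemize}
\end{theorem}

By Lemma~\ref{lem:dethom} the hypothesis of (b) implies that of (a). Both parts come from one statement about the spaces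
\[
E_i=(S^m\times P_0)\big/\big((z,t)\sim(*,t)\ \text{for }z\in S^m,\ t\in L_i\big),
\]
in which the sphere is collapsed over $L_i$. We write $[z,t]$ for the class of $(z,t)$. For $m=0$ the space $E_i$ is $P_0\cup_{L_i}P_0$, with $\iota_0(t)=[o,t]$ and $\iota_1(t)=[*,t]$.

\begin{proposition}\label{prop:key}
Let $m\ge0$ and suppose that $X^{(m)}\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$. Then there is $i\ge1$ such that the maps $\Sigma\times P_0\to E_i$ given by $(z,t)\mapsto[u_i(z),t]$ and by $(z,t)\mapsto[*,t]$ are homotopic.
\end{proposition}

\begin{proof}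
Let $K_0$ be the triangulation of $P_0$. For $\sigma\in K_0$ put $\mu(\sigma)=\min\{i\ge0:\sigma\in L_{i+1}\}$. Then $\tau\le\sigma$ implies $\mu(\tau)\le\mu(\sigma)$. We abbreviate $\mu(t)=\mu(\operatorname{car}t)$ for $t\in P_0$. For $i\ge1$,
\begin{equation}\label{eq:muL}
t\in L_i\iff\mu(t)<i .
\end{equation}

\emph{The complex $M$.} Let $M$ be the set of pairs $(b,t)$ with $t\in P_0$ and $b\in\Phi_{\mu(t)}$. For $\sigma\in K_0$ define
\[
\chi_\sigma:\Phi_{\mu(\sigma)}\times\sigma\to M,\qquad\chi_\sigma(b,t)=(p_{\mu(t)\mu(\sigma)}b,t),
\]
and give $M$ the weak topology with respect to the maps $\chi_\sigma$. The map $\chi_\sigma$ is a bijection from $\Phi_{\mu(\sigma)}\times\operatorname{int}\sigma$ onto the part of $M$ over $\operatorname{int}\sigma$, and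
\begin{equation}\label{eq:chi}
\chi_\sigma(b,t)=\chi_\tau(p_{\mu(\tau)\mu(\sigma)}b,t)\qquad\text{for }\tau\le\sigma,\ t\in\tau .
\end{equation}
We claim that $M$ is a CW complex with cells $\chi_\sigma(e\times\operatorname{int}\sigma)$, where $e$ is a cell of $\Phi_{\mu(\sigma)}$. Let $M^{[d]}$ be the part of $M$ over the $d$-skeleton of $K_0$, with the weak topology with respect to the $\chi_\sigma$ with $\dim\sigma\le d$, and let $M^{[-1]}=\emptyset$. Assume that $M^{[d-1]}$ is a CW complex with the stated cells and that the maps $\chi_\tau$, $\dim\tau<d$, are cellular. For a $d$-simplex $\sigma$, formula \eqref{eq:chi} shows that $\chi_\sigma$ restricts to a cellular map $\Phi_{\mu(\sigma)}\times\partial\sigma\to M^{[d-1]}$, since the $p_{nk}$ are cellular. The space obtained from $M^{[d-1]}$ by attaching the complexes $\Phi_{\mu(\sigma)}\times\sigma$, $\dim\sigma=d$, along these maps has the same points as $M^{[d]}$ and has the weak topology with respect to the same maps, so it is $M^{[d]}$. By (C3), $M^{[d]}$ is a CW complex with the stated cells, and the new $\chi_\sigma$ are cellular. Finally $M$ has the weak topology with respect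 to the $M^{[d]}$, and the claim follows from (C3).

\emph{The map $q$.} Define $T:M\to M$ by $T(b,t)=(Tb,t)$. Since $T^{\pm1}\chi_\sigma=\chi_\sigma(T^{\pm1}\times1)$, this is a homeomorphism, and it permutes the cells of each dimension. So $Y=M_T$ is a CW complex by Lemma~\ref{lem:torus}(b). Define
\[
q:X\times P_0\to Y,\qquad q([r,b],t)=[r,(p_{\mu(t)}b,t)] .
\]
It is well defined because the $p_n$ commute with $T$. On $X\times\sigma$ it is given by $[r,\chi_\sigma(p_{\mu(\sigma)}b,t)]$, which is continuous because $\omega\times1:\mathbb R\times\Phi\times\sigma\to X\times\sigma$ is an open surjection. Since $X$ is compact, $q$ is continuous by (C1).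

\emph{The winding number.} For $d\in\prod_iA_i$ let $\eta^d:\Sigma\times P_0\to M$ be given by $\eta^d(z,t)=(p_{\mu(t)}\gamma^d(z),t)$. On $\Sigma\times\sigma$ it equals $\chi_\sigma(p_{\mu(\sigma)}\gamma^d(z),t)$, so it is continuous by (C1). We have $qH^d=[0,\eta^d]$ for $d=c,c'$, and $T^k\eta^d=\eta^{d+k}$. The space $\Sigma\times P_0$ is connected, so Lemmas~\ref{lem:test} and~\ref{lem:torus}(c) give $k\in\mathbb Z$ with
\begin{equation}\label{eq:eta}
\eta^c\simeq\eta^{c'+k}:\Sigma\times P_0\to M .
\end{equation}

\emph{Reading one coordinate.} By Lemma~\ref{lem:cc}(a) there is $i$ with $c_i\ne c'_i+k$. The index $i$ can be chosen only now that $k$ is known, which is why $M$ had to record all coordinates. Let $\beta:B_i\to S^m$ be the map with $\beta(z_a)=z$ for $a=c_i$ and $\beta(z_a)=*$ for $a\ne c_i$. Define $\nu:M\to E_i$ by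
\[
\nu(b,t)=[\beta(b_i),t]\ \text{ if }\mu(t)\ge i,\qquad\nu(b,t)=[*,t]\ \text{ if }\mu(t)<i .
\]
In the second case $t\in L_i$ by \eqref{eq:muL}, so $[*,t]=[z,t]$ for all $z\in S^m$. Hence $\nu\chi_\sigma(b,t)=[\beta(b_i),t]$ for all $t\in\sigma$ if $\mu(\sigma)\ge i$, and $\nu\chi_\sigma(b,t)=[*,t]$ for all $t\in\sigma$ if $\mu(\sigma)<i$. So $\nu$ is continuous. For the same reason $\nu\eta^d(z,t)=[\beta(u_i(z)_{d_i}),t]$ for all $(z,t)$. This equals $[u_i(z),t]$ for $d=c$ and $[*,t]$ for $d=c'+k$. Composing \eqref{eq:eta} with $\nu$ gives the required homotopy.
\end{proof}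

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
(a) For $m=0$ the two maps in Proposition~\ref{prop:key} are $\iota_0$ and $\iota_1$. So if $X^{(0)}\times P$ is a product, some $L_i$ is determining.

(b) Let $m\ge1$, suppose that $X^{(m)}\times P$ is a product, and let $i$ be as in Proposition~\ref{prop:key}. Write $L=L_i$ and $E=E_i$, let $\kappa:S^m\times P_0\to E$ be the quotient map, and let $P'=\kappa(\{*\}\times P_0)$. The map $\kappa(u_i\times1)$ is homotopic to a map into $P'$, so the composite
\begin{equation}\label{eq:zero}
H_*(S^m\times P_0)\xrightarrow{(u_i\times1)_*}H_*(S^m\times P_0)\xrightarrow{\ \kappa_*\ }H_*(E)\to H_*(E,P')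
\end{equation}
is zero. We compute it in another way. The space $E$ arises from $P'\cong P_0$ by attaching the CW complex $S^m\times P_0$ along the cellular map $(z,t)\mapsto t$ defined on the subcomplex $A_0=(\{*\}\times P_0)\cup(S^m\times L)$. By (C3), $\kappa$ induces an isomorphism $H_*(S^m\times P_0,A_0)\cong H_*(E,P')$. The group $H_*(S^m,*)$ is free of rank one, generated by a class $\varsigma'$ of degree $m$, so by the relative K\"unneth theorem the cross product with $\varsigma'$ is an isomorphism $H_n(P_0,L)\to H_{m+n}(S^m\times P_0,A_0)$. Let $\varsigma\in H_m(S^m)$ be the class that maps to $\varsigma'$, and let $x\in H_n(P_0)$. Since $u_i$ has degree $1$, the map $(u_i\times1)_*$ fixes $\varsigma\times x$. By naturality of the cross product, the image of $\varsigma\times x$ in $H_{m+n}(S^m\times P_0,A_0)$ is $\varsigma'\times j_*x$, where $j_*:H_n(P_0)\to H_n(P_0,L)$ is the canonical map. As \eqref{eq:zero} is zero, $j_*x=0$. So $H_n(L_i)\to H_n(P_0)$ is onto for all $n$, contrary to the hypothesis.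
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The properties of $X^{(0)}$ and $X^{(1)}$ are in Proposition~\ref{prop:X}, and Proposition~\ref{prop:hand} treats $X^{(0)}\times P$. For $X^{(1)}\times P$, triangulate each circle and let $L_i=P_1\vee\dots\vee P_i$. This is a filtration of $P$, and the class of $P_{i+1}$ is not in the image of $H_1(L_i)\to H_1(P)$. Apply Theorem~\ref{thm:obstruction}(b).
\end{proof}

\section{An expansion of $X\times P$}\label{sec:expansion}

From now on $X$ is an arbitrary compactum and $P=|K|$ an arbitrary polyhedron. To prove that $X\times P$ is a product we need to know all shape morphisms into it, hence an expansion. Example~\ref{ex:finiteP} and the proof of Proposition~\ref{prop:key} suggest the index set: the functions $\mu$ that assign a level to each simplex. It is convenient to approximate $X$ from outside, by neighborhoods in the Hilbert cube, so that all bonding maps are inclusions.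

Embed $X$ in the Hilbert cube $Q=\prod_{i\ge1}I$. Let $N_0=Q$. For $n\ge1$ divide $I^n$ into the $2^{n^2}$ closed cubes of side $2^{-n}$, let $\Gamma_n$ be the union of those that meet the projection of $X$ to $I^n$, and let $N_n=\Gamma_n\times\prod_{i>n}I$. Then $\Gamma_n$ is a compact polyhedron, so $N_n$ is a compactum of CW type. The cubes that contain a given point of $I^n$ form a neighborhood of it, so $N_n$ is a neighborhood of $X$. A cube used for $\Gamma_{n+1}$ projects into a cube used for $\Gamma_n$, so $N_{n+1}\subset N_n$. If $y\in N_n$, there is $x\in X$ with $|x_i-y_i|\le2^{-n}$ for $i\le n$; since $X$ is closed, $\bigcap_nN_n=X$. By compactness, for every compact space $C$,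
\begin{equation}\label{eq:nbhd}
\text{every neighborhood of }X\times C\text{ in }Q\times C\text{ contains some }N_k\times C .
\end{equation}

Let $\Lambda$ be the set of functions $\mu:K\to\{0,1,2,\dots\}$ with $\mu(\tau)\le\mu(\sigma)$ for $\tau\le\sigma$. It is ordered pointwise and directed by the pointwise maximum; an integer $n\ge0$ also denotes the constant function. As before $\mu(t)=\mu(\operatorname{car}t)$. Put
\[
Y_\mu=\{(x,t)\in Q\times P:x\in N_{\mu(t)}\}=\bigcup_{\sigma\in K}N_{\mu(\sigma)}\times\sigma .
\]
The two descriptions agree because $t\in\sigma$ implies $\operatorname{car}t\le\sigma$ and so $N_{\mu(\sigma)}\subset N_{\mu(t)}$. We have $X\times P\subset Y_{\mu'}\subset Y_\mu$ for $\mu\le\mu'$. The set $Y_\mu\cap(Q\times\sigma)=\bigcup_{\tau\le\sigma}N_{\mu(\tau)}\times\tau$ is a finite union of compacta. By (C1), $Y_\mu$ is closed in $Q\times P$ and has the weak topology with respect to the sets $N_{\mu(\sigma)}\times\sigma$, and $Y_\mu\times I$ has the weak topology with respect to the sets $N_{\mu(\sigma)}\times\sigma\times I$. Let $Y_\mu(\partial\sigma)=\bigcup_{\tau<\sigma}N_{\mu(\tau)}\times\tau$ be the part of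 $Y_\mu$ over $\partial\sigma$; it depends only on the values of $\mu$ on the proper faces of $\sigma$.

\begin{lemma}\label{lem:expansion}
The inclusions $i_\mu:X\times P\to Y_\mu$, $\mu\in\Lambda$, with inclusions as bonding maps, form an $\mathrm{HPol}$-expansion of $X\times P$.
\end{lemma}

\begin{proof}
\emph{CW type.} The part of $Y_\mu$ over the $d$-skeleton arises from the part over the $(d-1)$-skeleton by attaching the sum of the spaces $N_{\mu(\sigma)}\times\sigma$, $\dim\sigma=d$, along the sum of the subspaces $N_{\mu(\sigma)}\times\partial\sigma$; the topologies agree by the remark on weak topologies above. The inclusion $N_{\mu(\sigma)}\times\partial\sigma\subset N_{\mu(\sigma)}\times\sigma$ is a closed cofibration between spaces of CW type. By (C4) and induction each part has CW type, and by (C4) again so does their union $Y_\mu$.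

\emph{(E1).} Let $h:X\times P\to R$ be a map into a polyhedron. We construct $\mu$ and an extension $\hat h:Y_\mu\to R$ of $h$ by induction on the dimension of simplices. Suppose that $\mu$ is defined on the simplices of dimension less than $d$ and $\hat h$ on the part of $Y_\mu$ over the $(d-1)$-skeleton, and let $\dim\sigma=d$. The maps $h$ on $X\times\sigma$ and $\hat h$ on $Y_\mu(\partial\sigma)$ agree on the intersection $X\times\partial\sigma$, so they define a map on a compact subset of $Q\times\sigma$. By (C2) it extends to a neighborhood $V$ of this subset. By \eqref{eq:nbhd} there is $k\ge\max_{\tau<\sigma}\mu(\tau)$ with $N_k\times\sigma\subset V$. Put $\mu(\sigma)=k$ and define $\hat h$ on $N_k\times\sigma$ by the extension. It agrees with the earlier definition on $N_k\times\partial\sigma\subset Y_\mu(\partial\sigma)$, and the sets attached for two different $d$-simplices meet only over the $(d-1)$-skeleton. The resulting map $\hat h$ is continuous in the weak topology, and $\hat hi_\mu=h$.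

\emph{(E2).} Let $u,v:Y_\mu\to R$ be maps and $h:X\times P\times I\to R$ a homotopy from $ui_\mu$ to $vi_\mu$. We construct, by the same induction, $\mu'\ge\mu$ and an extension $\hat h:Y_{\mu'}\times I\to R$ of $h$ that is a homotopy from $u|Y_{\mu'}$ to $v|Y_{\mu'}$. For a $d$-simplex $\sigma$ consider the compact subset
\[
(X\times\sigma\times I)\cup(Y_{\mu'}(\partial\sigma)\times I)\cup(N_{\mu(\sigma)}\times\sigma\times\{0,1\})
\]
of $Q\times\sigma\times I$. On the three pieces we have the maps $h$, $\hat h$, and $u$ or $v$. They agree on the intersections, because $\hat h$ extends $h$ and both $h$ and $\hat h$ equal $u$ at time $0$ and $v$ at time $1$. Extend to a neighborhood $V$ by (C2), choose $k\ge\mu(\sigma)$ and $k\ge\max_{\tau<\sigma}\mu'(\tau)$ with $N_k\times\sigma\times I\subset V$ by \eqref{eq:nbhd}, put $\mu'(\sigma)=k$, and use the extension on $N_k\times\sigma\times I$. It equals $u$ and $v$ at the ends because $N_k\subset N_{\mu(\sigma)}$.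
\end{proof}

When $P$ is a point, the lemma says that the inclusions $i_n:X\to N_n$ form an expansion of $X$. Let $Z$ be a space. By (S1) and (S2), a shape morphism $H:Z\to X\times P$ is a family of classes $[H_\mu]\in[Z,Y_\mu]$ with $H_{\mu'}\simeq H_\mu$ in $Y_\mu$ for $\mu\le\mu'$; a shape morphism $F:Z\to X$ is a sequence of classes $[f_n]\in[Z,N_n]$ with $f_{n+1}\simeq f_n$ in $N_n$; and a shape morphism $G:Z\to P$ is a class $[g]\in[Z,P]$. Let $\mathrm{pr}_Q$ and $\mathrm{pr}_P$ be the projections of $Q\times P$. Then $\pi_P=\mathrm{pr}_Pi_\mu$ for all $\mu$. If $\mu\ge n$, then $\mathrm{pr}_Q$ maps $Y_\mu$ into $N_n$ and $i_n\pi_X=\mathrm{pr}_Qi_\mu$. Since $S[i_\mu]H=S[H_\mu]$, the equations $S[\pi_X]H=F$ and $S[\pi_P]H=G$ together mean: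
\begin{equation}\label{eq:proj}
\mathrm{pr}_PH_\mu\simeq g\ \text{ for all }\mu,\qquad\mathrm{pr}_QH_\mu\simeq f_n\ \text{ in }N_n\ \text{ whenever }\mu\ge n .
\end{equation}

\section{Existence}\label{sec:existence}

Given $([f_n])$ and $[g]$, we want maps $H_\mu:Z\to Y_\mu$. The first attempt is $z\mapsto(f_n(z),g(z))$ with $n=\mu(g(z))$, but this level jumps. Since the levels form a sequence, the maps $f_n$ can be joined into a map $\varphi$ on $Z\times[0,\infty)$, and it would suffice to have a continuous function $\rho:P\to[0,\infty)$ with $\rho(t)\ge\mu(t)$. In general there is none: at a vertex $v$ continuity forces $\rho(v)\ge\mu(\sigma)$ for every edge $\sigma$ at $v$, and these numbers may be unbounded. The remedy is to replace the identity of $P$ by a homotopic map $\psi$ that pushes the points near a face into that face. This leaves room for $\rho$ to climb.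

\begin{lemma}\label{lem:psi}
There are a map $\psi:P\to P$, a homotopy $\psi_s$ from $\psi_0=\mathrm{id}$ to $\psi_1=\psi$ with $\psi_s(t)\in\operatorname{car}t$, and maps $\rho_\mu:P\to[0,\infty)$, $\mu\in\Lambda$, such that $\rho_\mu\le\rho_{\mu'}$ for $\mu\le\mu'$ and
\begin{equation}\label{eq:rho}
\rho_\mu(t)\ge\mu(\psi(t))\qquad\text{for all }t\in P .
\end{equation}
\end{lemma}

\begin{proof}
Let $b_\tau$ be the barycenter of $\tau\in K$. Every $t\in P$ has a unique form $t=\sum_\tau s_\tau(t)b_\tau$ with $s_\tau(t)\ge0$, $\sum_\tau s_\tau(t)=1$, and $\{\tau:s_\tau(t)>0\}$ a chain of faces; the $s_\tau$ are the barycentric coordinates of the barycentric subdivision $K'$, and $\operatorname{car}t$ is the largest member of the chain. Put $\epsilon_\tau=2^{-\dim\tau-2}$ and $e_\tau=\max(s_\tau-\epsilon_\tau,0)$. The members of a chain have distinct dimensions, so $\sum_\tau e_\tau(t)\ge1-\sum_{d\ge0}2^{-d-2}=\frac12$. Define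
\[
\psi(t)=\sum_\tau\frac{e_\tau(t)}{\sum_{\tau'}e_{\tau'}(t)}\,b_\tau,\qquad\rho_\mu(t)=\sum_\tau\min\big(1,s_\tau(t)/\epsilon_\tau\big)\,\mu(\tau).
\]
On a simplex of $K'$ both sums involve only its finitely many vertices, and $\psi$ maps the simplex into itself. So $\psi$, $\rho_\mu$ and the straight-line homotopy $\psi_s(t)=(1-s)t+s\psi(t)$ are continuous, by (C1) for the last one. The points $t$ and $\psi(t)$ lie in $\operatorname{car}t$, hence so does $\psi_s(t)$. The carrier $\tau_0$ of $\psi(t)$ is the largest $\tau$ with $s_\tau(t)>\epsilon_\tau$. Its term in $\rho_\mu(t)$ is $\mu(\tau_0)$ and the other terms are nonnegative, which gives \eqref{eq:rho}. Monotonicity in $\mu$ holds term by term.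
\end{proof}

For example, let $t$ run along an edge $\sigma$ from a vertex $v$ to $b_\sigma$. Here $\epsilon_v=\frac14$ and $\epsilon_\sigma=\frac18$. While $s_\sigma(t)\le\frac18$ we have $\psi(t)=v$ and $\rho_\mu(t)=\mu(v)+8s_\sigma(t)\mu(\sigma)$, so $\rho_\mu$ has reached $\mu(v)+\mu(\sigma)$ at the moment when $\psi(t)$ enters the open edge.

Let $F=([f_n]):Z\to X$ be a shape morphism. Choose homotopies from $f_n$ to $f_{n+1}$ in $N_n$ and run the $n$th one on $[n,n+1]$. This gives a map
\[
\varphi:Z\times[0,\infty)\to Q,\qquad\varphi(z,n)=f_n(z),\qquad\varphi(Z\times[n,\infty))\subset N_n .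
\]
For a map $g:Z\to P$ and $\mu\in\Lambda$ put
\[
H^{\varphi,g}_\mu(z)=\big(\varphi(z,\rho_\mu(g(z))),\ \psi(g(z))\big).
\]
By \eqref{eq:rho} the first coordinate lies in $N_{\mu(\psi(g(z)))}$, so $H^{\varphi,g}_\mu$ is a map into $Y_\mu$.

\begin{proposition}\label{prop:existence}
The class $[H^{\varphi,g}_\mu]\in[Z,Y_\mu]$ depends only on $\varphi$, $[g]$ and $\mu$. These classes form a shape morphism $H^{\varphi,g}:Z\to X\times P$ with $S[\pi_X]H^{\varphi,g}=F$ and $S[\pi_P]H^{\varphi,g}=S[g]$.
\end{proposition}

\begin{proof}
If $g_s$ is a homotopy, then $H^{\varphi,g_s}_\mu$ is a homotopy in $Y_\mu$. For $\mu\le\mu'$ the formula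
\[
\big(\varphi(z,(1-s)\rho_\mu(g(z))+s\rho_{\mu'}(g(z))),\ \psi(g(z))\big)
\]
defines a homotopy from $H^{\varphi,g}_\mu$ to $H^{\varphi,g}_{\mu'}$, and it stays in $Y_\mu$ because the parameter of $\varphi$ is at least $\rho_\mu(g(z))$. So the classes are compatible. For \eqref{eq:proj}, we have $\psi g\simeq g$; and if $\mu\ge n$, then $\rho_\mu\ge n$ by \eqref{eq:rho}, so $\varphi(z,(1-s)\rho_\mu(g(z))+sn)$ is a homotopy in $N_n$ from $\mathrm{pr}_QH^{\varphi,g}_\mu$ to $f_n$.
\end{proof}

\section{Uniqueness}\label{sec:uniqueness}

Uniqueness comes down to the following situation. We have two maps $(a,\hat g)$ and $(b,\hat g)$ from $Z$ to a fine stage $Y_{\mu'}$, with the same second coordinate, and we want a homotopy between them in a given stage $Y_\mu$. For each single $j$ we know a homotopy $\theta$ from $a$ to $b$ in $N_j$. It may be used over the subcomplex $L=\{\mu\le j\}$, where the fibers of $Y_\mu$ contain $N_j$, but not elsewhere. If $L$ is determining, every point of $P$ can be carried to $L$ and back, continuously in the point, with a clock that advances only in $L$. We hold the first coordinate fixed during the travel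 and run $\theta$ by the clock.

\begin{lemma}\label{lem:clock}
Let $L$ be a determining subcomplex of a connected polyhedron $P_0$. There are maps $\xi:P_0\times I\to P_0$ and $\ell:P_0\times I\to I$ such that $\xi(t,0)=\xi(t,1)=t$, $\ell(t,0)=0$, $\ell(t,1)=1$, and $\xi(t,s)\in L$ whenever $0<\ell(t,s)<1$.
\end{lemma}

\begin{proof}
The subcomplex $D=(P_0\times\{0\})\cup(L\times I)\cup(P_0\times\{1\})$ of $P_0\times I$ is the double mapping cylinder of $P_0\leftarrow L\to P_0$. By (C4) the collapse $D\to P_0\cup_LP_0$ is a homotopy equivalence. It carries the maps $t\mapsto(t,0)$ and $t\mapsto(t,1)$ to $\iota_0$ and $\iota_1$. Since $\iota_0\simeq\iota_1$, these two maps are homotopic in $D$. Let $(\xi,\ell)$ be the coordinates of a homotopy.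
\end{proof}

\begin{proposition}\label{prop:uniqueness}
Suppose that $P$ satisfies condition $(4)$ of Theorem~\ref{thm:B}. Let $F=([f_n]):Z\to X$ be a shape morphism, $g:Z\to P$ a map, and $\varphi$ as in Section~\ref{sec:existence}. Then every shape morphism $H:Z\to X\times P$ with $S[\pi_X]H=F$ and $S[\pi_P]H=S[g]$ equals $H^{\varphi,g}$.
\end{proposition}

\begin{proof}
Let $H=([H_\mu])$; it satisfies \eqref{eq:proj}. Fix $\mu\in\Lambda$. We show that $H_\mu\simeq H^{\varphi,g}_\mu$ in $Y_\mu$.

\emph{Step 1: the finer index $\mu'$.} Let $P_\alpha=|K_\alpha|$ be the components of $P$. For each $\alpha$ the sets $\{\sigma\in K_\alpha:\mu(\sigma)\le i\}$, $i=1,2,\dots$, are subcomplexes, because $\mu$ preserves order, and they form a filtration of $P_\alpha$. By condition (4) there is $j_\alpha$ such that $L_\alpha=\{t\in P_\alpha:\mu(t)\le j_\alpha\}$ is determining. Let $\xi$ and $\ell$ be given on $P_\alpha\times I$ by Lemma~\ref{lem:clock}. During the travel the first coordinate is held fixed, so it must lie in the fibers of $Y_\mu$ over the whole track. Accordingly, for $\sigma\in K_\alpha$ put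
\[
\mu'(\sigma)=\max\big(\{j_\alpha\}\cup\{\mu(y):y\in\xi(\sigma\times I)\}\big).
\]
The maximum exists because the compact set $\xi(\sigma\times I)$ lies in a finite subcomplex. If $\tau\le\sigma$, then $\xi(\tau\times I)\subset\xi(\sigma\times I)$, so $\mu'\in\Lambda$. Taking $y=\xi(t,0)=t$ in the interior of $\sigma$ gives $\mu'\ge\mu$.

\emph{Step 2: a common second coordinate.} Write $H_{\mu'}=(a,g')$ and put $\hat g=\psi g'$. By \eqref{eq:proj}, $g'\simeq g$. The homotopy $(a,\psi_sg')$ runs in $Y_{\mu'}$, because $\psi_s(g'(z))$ lies in the carrier $\sigma$ of $g'(z)$ and $a(z)\in N_{\mu'(\sigma)}$. So $H_{\mu'}\simeq(a,\hat g)$ in $Y_{\mu'}$. Also $H^{\varphi,g'}_{\mu'}=(b,\hat g)$ with $b(z)=\varphi(z,\rho_{\mu'}(g'(z)))$. Both maps take values in $Y_{\mu'}$, that is,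
\begin{equation}\label{eq:ab}
a(z),\ b(z)\in N_{\mu'(\hat g(z))}\qquad\text{for all }z\in Z .
\end{equation}

\emph{Step 3: a homotopy at a coarse level.} The sets $Z_\alpha=g'^{-1}(P_\alpha)$ form a partition of $Z$ into open and closed sets, and $\hat g(Z_\alpha)\subset P_\alpha$. Fix $\alpha$ and write $j=j_\alpha$. We claim that $a|Z_\alpha$ and $b|Z_\alpha$ are both homotopic to $f_j|Z_\alpha$ in $N_j$. On $K_\alpha$ we have $\mu'\ge j$, so $\rho_{\mu'}\ge j$ on $P_\alpha$ by \eqref{eq:rho}, and $\varphi(z,(1-s)\rho_{\mu'}(g'(z))+sj)$ is a homotopy in $N_j$ from $b$ to $f_j$. For $a$, condition \eqref{eq:proj} does not apply directly, since $\mu'\ge j$ may fail on other components. Let $\mu''=\max(\mu',j)$. There is a homotopy in $Y_{\mu'}$ from $H_{\mu'}=(a,g')$ to $H_{\mu''}$. For $z\in Z_\alpha$ its second coordinate is a path that starts in $P_\alpha$ and so stays there; hence its first coordinate stays in $N_j$. Thus $a\simeq\mathrm{pr}_QH_{\mu''}$ in $N_j$ on $Z_\alpha$, and $\mathrm{pr}_QH_{\mu''}\simeq f_j$ in $N_j$ by \eqref{eq:proj}. This proves the claim, and we obtain a map $\theta:Z_\alpha\times I\to N_j$ with $\theta(z,0)=a(z)$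 and $\theta(z,1)=b(z)$.

\emph{Step 4: the homotopy in $Y_\mu$.} Define $\Omega:Z_\alpha\times I\to Q\times P$ by
\[
\Omega(z,s)=\Big(\theta\big(z,\ell(\hat g(z),s)\big),\ \xi(\hat g(z),s)\Big).
\]
By Lemma~\ref{lem:clock}, $\Omega(z,0)=(a(z),\hat g(z))$ and $\Omega(z,1)=(b(z),\hat g(z))$. To see that $\Omega(z,s)\in Y_\mu$, let $w=\hat g(z)$ and $y=\xi(w,s)$. If $0<\ell(w,s)<1$, then $y\in L_\alpha$, so $\mu(y)\le j$ and the first coordinate lies in $N_j\subset N_{\mu(y)}$. If $\ell(w,s)\in\{0,1\}$, the first coordinate is $a(z)$ or $b(z)$ and lies in $N_{\mu'(w)}$ by \eqref{eq:ab}; since $y\in\xi(\operatorname{car}w\times I)$, we have $\mu'(w)\ge\mu(y)$ and $N_{\mu'(w)}\subset N_{\mu(y)}$.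

The homotopies $\Omega$ on the open and closed sets $Z_\alpha\times I$ combine to a homotopy on $Z\times I$. With Step~2 and Proposition~\ref{prop:existence} we get, in $Y_\mu$,
\[
H_\mu\simeq H_{\mu'}\simeq(a,\hat g)\simeq(b,\hat g)=H^{\varphi,g'}_{\mu'}\simeq H^{\varphi,g}_{\mu'}\simeq H^{\varphi,g}_\mu .
\]
Since $\mu$ was arbitrary, $H=H^{\varphi,g}$ by (S2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The existence statement is Proposition~\ref{prop:existence}, since by (S1) every shape morphism $Z\to P$ has the form $S[g]$. The implication (1)$\Rightarrow$(2) is trivial, (2)$\Rightarrow$(3) holds because $X^{(0)}$ is a movable compactum, and (3)$\Rightarrow$(4) is Theorem~\ref{thm:obstruction}(a). If (4) holds, Propositions~\ref{prop:existence} and~\ref{prop:uniqueness} give existence and uniqueness for every compactum $X$, which is (1).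
\end{proof}

\section{Finiteness conditions on $P$}\label{sec:finite}

Condition (4) quantifies over all filtrations. We compare it with two conditions that are easier to check, one sufficient and one necessary. A space $W$ is \emph{homotopy dominated} by a space $C$ if there are maps $W\to C\to W$ whose composite is homotopic to the identity.

\begin{corollary}\label{cor:dominated}
If every component of $P$ is homotopy dominated by a finite complex, then $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for every compactum $X$.
\end{corollary}

\begin{proof}
Let $P_0$ be a component with a filtration $(L_i)$. The identity of $P_0$ is homotopic to a map $r$ that factors through a finite complex. Its image lies in a compact set, hence in a finite subcomplex by (C2), hence in some $L_j$. Then $\iota_0\simeq\iota_0r=\iota_1r\simeq\iota_1$ in $P_0\cup_{L_j}P_0$. Apply Theorem~\ref{thm:B}.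
\end{proof}

In the other direction we need a filtration no stage of which carries all the homology. The homology may be uncountable, while a filtration has only countably many stages, so we first pass to a countable quotient that is still not finitely generated.

\begin{lemma}\label{lem:filtration}
If $P_0$ is a connected polyhedron and $\bigoplus_nH_n(P_0)$ is not finitely generated, then $P_0$ has a filtration that satisfies the hypothesis of Theorem~\ref{thm:obstruction}\,\textup{(b)}. That filtration also satisfies the hypothesis of Theorem~\ref{thm:obstruction}\,\textup{(a)}.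
\end{lemma}

\begin{proof}
The second statement follows from Lemma~\ref{lem:dethom}. If $H_n(P_0)\ne0$ for infinitely many $n$, let $L_i$ be the $i$-skeleton; then $H_n(L_i)=0$ for $n>i$, and $H_n(P_0)\ne0$ for some such $n$.

Otherwise some group $H=H_n(P_0)$ is not finitely generated. Choose $x_1,x_2,\dots\in H$ with $x_{i+1}\notin\langle x_1,\dots,x_i\rangle$. The subgroup $H'$ that they generate is countable, and it is not finitely generated because it is the union of a strictly increasing chain of subgroups. Write $H'=F'/R'$ with $F'$ countable and free abelian. Then $H'$ embeds in the countable divisible group $E'=(F'\otimes\mathbb Q)/R'$. Divisible groups are injective, so the embedding extends to a homomorphism $H\to E'$. Its image $V$ is countable, and it is not finitely generated, because it contains a copy of $H'$ and subgroups of finitely generated abelian groups are finitely generated. Write $V=\{v_1,v_2,\dots\}$ and $V_i=\langle v_1,\dots,v_i\rangle\ne V$.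

Let $C_*$ be the simplicial chain complex of $P_0$ for some ordering of the vertices, so that $C_n$ is free on the $n$-simplices. The group of cycles $\ker\partial_n$ is a direct summand of $C_n$, because $C_n/\ker\partial_n\cong\partial C_n\subset C_{n-1}$ is free. Hence the composite $\ker\partial_n\to H\to V$ extends to a homomorphism $u:C_n\to V$. Let $L_i$ consist of the simplices $\sigma$ such that $u(\tau)\in V_i$ for every $n$-dimensional face $\tau\le\sigma$. The $L_i$ are subcomplexes and increase with $i$, and each simplex belongs to some $L_i$ because it has finitely many faces. An $n$-cycle of $L_i$ is a combination of $n$-simplices $\tau$ with $u(\tau)\in V_i$, so the composite $H_n(L_i)\to H\to V$ has image in $V_i\ne V$. Since $H\to V$ is onto, $H_n(L_i)\to H$ is not.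
\end{proof}

\begin{corollary}\label{cor:homology}
If some component $P_0$ of $P$ has $\bigoplus_nH_n(P_0)$ not finitely generated, then $X\times P$ is not a product in $\mathbf{Sh}(\mathbf{Top})$ for the $2$-dimensional pointed movable Peano continuum $X=X^{(1)}$, and also not for the $1$-dimensional movable compactum $X=X^{(0)}$.
\end{corollary}

\begin{proof}
Combine Lemma~\ref{lem:filtration} with Theorem~\ref{thm:obstruction}.
\end{proof}

When finitely generated homology forces the homotopy type of a finite complex, the sufficient and the necessary condition coincide.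

\begin{corollary}\label{cor:simply}
Let every component of $P$ be simply connected or of dimension at most $1$. The following are equivalent.
\begin{itemize}
\item[(i)] $X\times P$ is a product in $\mathbf{Sh}(\mathbf{Top})$ for all compacta $X$.
\item[(ii)] $X\times P$ is a product for all movable compacta $X$.
\item[(iii)] $X\times P$ is a product for all movable continua $X$.
\item[(iv)] $X^{(1)}\times P$ is a product.
\item[(v)] $\bigoplus_nH_n(P_0)$ is finitely generated for each component $P_0$ of $P$.
\item[(vi)] Each component of $P$ is homotopy equivalent to a finite polyhedron.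
\end{itemize}
\end{corollary}

\begin{proof}
The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv) are specializations, the last one by Proposition~\ref{prop:X}. The implication (iv)$\Rightarrow$(v) is Corollary~\ref{cor:homology}, and (vi)$\Rightarrow$(i) is Corollary~\ref{cor:dominated}. For (v)$\Rightarrow$(vi), a simply connected CW complex with finitely generated total homology is homotopy equivalent to a finite CW complex \cite[Prop.~4C.1]{Hatcher}, hence to a finite polyhedron; and a connected graph is homotopy equivalent to a wedge of circles, which is finite if $H_1$ is finitely generated.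
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{MS}
Marde\v{s}i\'c and Segal, \emph{Shape Theory}.

\bibitem{Problem}
Source of the problem: \texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 89103}.

\end{thebibliography}
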